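# Irreducible maps onto Peano continua: from $Y_X$ back to $X$

All spaces are metrizable and all mappings are continuous. A *continuum* is a compact connected space, and a *Peano continuum* is a locally connected continuum. $S$ denotes the circle, with circumference $1$.

## 1. Semicircles over the dyadic intervals

Let $K=[0,1]\times\{0\}$ in the plane, identified with $[0,1]$. For each dyadic interval $I=[k2^{-n},(k+1)2^{-n}]$ with $n\ge 0$ and $0\le k<2^n$, let $\sigma(I)$ be the closed upper semicircle with diameter $I$. Put
$$X=K\cup\bigcup_I\sigma(I).$$
Two dyadic intervals are nested or do not overlap, so two different semicircles meet at most in a common endpoint. Their diameters tend to $0$, so $X$ is closed, hence compact.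

Can a point travel around $X$ on a closed route, visiting everything and wasting no time? "Wasting no time" means that no nonempty open set of times can be dropped. This is the following notion.

**Definition.** A mapping $f:A\to B$ is *irreducible* if it is surjective and $f(F)\ne B$ for each proper closed subset $F$ of $A$.

Suppose $f:S\to X$ is irreducible. Then $f$ never walks along $K$: if $f(J)\subset K$ for a nonempty open arc $J$, then $f(S\setminus J)$ is closed and contains all the open semicircles. These are dense in $X$, so $f(S\setminus J)=X$, a contradiction.

An easier space arises when we shrink $K$ to a point. Each semicircle becomes a loop at the point $*=g(K)$, where $g:X\to X/K$ is the quotient map. A neighborhood of $K$ contains all but finitely many semicircles, so a neighborhood of $*$ contains all but finitely many loops. Number the loops $1,2,3,\dots$, view $S$ as $[0,1]$ with $0=1$, let $h$ run once around loop $n$ during $[\frac1{n+1},\frac1n]$, and put $h(0)=*$. Then $h:S\to X/K$ is continuous. It is irreducible, since an open set of times contains an open piece of some $(\frac1{n+1},\frac1n)$, and the points run over then are visited at no other time.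

The first idea for $X$ is to lift $h$: keep the order of the loops, and insert something in $K$ between them. **This fails.** Let $f:S\to X$ be continuous with $g\circ f=h$. Then $f$ maps $(\frac1{n+1},\frac1n)$ onto the $n$-th open semicircle. Since $f(t)\to f(0)$ as $t\to0+$, all but finitely many semicircles lie within $\frac14$ of $f(0)$. But infinitely many semicircles lie arbitrarily near the point $0$ of $K$, and infinitely many lie arbitrarily near the point $1$. So $h$ does not lift, whatever is inserted.

A different order of the loops works. For a dyadic interval $J$ with halves $J',J''$ and quarters $J_1,J_2,J_3,J_4$ (left to right), describe a route $P(J)$ from the left to the right endpoint of $J$. Divide the available time into seven equal slots. Run over $\sigma(J)$ from left to right, over $\sigma(J'')$ from right to left, over $\sigma(J')$ from right to left, and then do $P(J_1),P(J_2),P(J_3),P(J_4)$. The closed route on $X$ is: $\sigma([0,1])$ from $0$ to $1$, then $P([\frac12,1])$ backward, then $P([0,\frac12])$ backward. Each dyadic interval is used exactly once, because $P(J)$ itself uses $J$ and its two halves and hands the quarters on.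

To see that this defines a mapping, let $f_N$ be the route after $N$ rounds of unfolding, where each unresolved $P(J)$ is replaced by a walk along $J$. Then $f_N$ and $f_{N+1}$ differ only in unresolved slots, where both stay in
$$R(J)=J\cup\bigcup\{\sigma(I):I\subset J\},$$
a set of diameter at most $2|J|$. The lengths $|J|$ of the unresolved intervals tend to $0$ geometrically, so $f_N$ converges uniformly to some $f$. The image of $f$ is closed and contains all semicircles, so $f$ is surjective. The slots in which semicircles are run over have dense union, because the unresolved time shrinks by the factor $\frac47$ in each round. At a time that is never resolved, $f$ is in $K$. So a point of an open semicircle is visited only once, and dropping an open set of times loses some such point. Hence $f$ is irreducible.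

So both $X$ and $X/K$ are irreducible images of $S$, although our $h$ does not lift. Here $K$ is a set that $X$ itself determines, as we now see, and the question is what happens in general.

## 2. Local separating points and the quotient $Y_X$

**Definition.** $\mathrm{Irr}$ is the class of all images of $[0,1]$ under irreducible mappings, and $\mathrm{Irr}_0$ is the class of all images of $S$ under irreducible mappings.

A one-point space is in neither class, since a single point of the domain already maps onto it. The circle is in both: use the identity, and $t\mapsto e^{2\pi it}$ on $[0,1]$. The square is in $\mathrm{Irr}$ by Hilbert's curve: for each $n$, it maps the $4^n$ consecutive intervals of length $4^{-n}$ onto the $4^n$ different closed subsquares of side $2^{-n}$. If an open set of times is dropped, it contains one of these intervals for some $n$, and the remaining intervals miss the interior of its subsquare.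

**Definition.** A point $p$ of a connected space $X$ is a *local separating point* if there is a connected open neighborhood $U$ of $p$ such that $U\setminus\{p\}$ is not connected. For a locally connected continuum $X$, $N(X)$ is the set of points that are not local separating points. $\mathcal G_X$ is the decomposition of $X$ into the components of $\mathrm{cl}(N(X))$ and the single points of $X\setminus\mathrm{cl}(N(X))$. $Y_X=X/\mathcal G_X$ is the quotient space, with quotient map $g_X:X\to Y_X$.

We take from the statement of the problem that $Y_X$ is a locally connected continuum and $g_X$ is a monotone surjection (*monotone*: all fibers are connected).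

A remark for examples: *if $p$ has arbitrarily small open neighborhoods $V$ with $V\setminus\{p\}$ nonempty and connected, and $X$ has no isolated points, then $p\in N(X)$.* Suppose $U\ni p$ is connected and open and $U\setminus\{p\}=A\sqcup B$ with $A,B$ open and nonempty. Choose such a $V\subset U$. Then $V\setminus\{p\}$ lies in one of them, say $A$, and $A\cup V=A\cup\{p\}$ and $B$ disconnect $U$.

For the square, every point is in $N(X)$, so $Y_X$ is one point.

For the space $X$ of Section 1, $\mathrm{cl}(N(X))=K$ and $Y_X=X/K$. The inner points of semicircles are local separating points. Let $p\in K$ be non-dyadic and $I=[a,b]$ a small dyadic interval containing $p$. Put $V=R(I)\setminus\sigma(I)$. No semicircle over an interval not contained in $I$ has an endpoint in $(a,b)$, so $V$ is open. Every semicircle belonging to $R(I)$, other than $\sigma(I)$, has an endpoint in $(a,b)\setminus\{p\}$, so in $V\setminus\{p\}$ each of them is attached to $(a,p)$ or to $(p,b)$. These two intervals are joined by $\sigma(J)$ for a small dyadic $J\ni p$. So $V\setminus\{p\}$ is connected, and $p\in N(X)$. The non-dyadic points are dense in $K$.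

**Quoted result (Bula, Nikiel and Tymchatyn).** *Let $X$ be a locally connected continuum such that $Y_X$ is nondegenerate. If $X\in\mathrm{Irr}$, then $Y_X\in\mathrm{Irr}$. If $X\in\mathrm{Irr}_0$, then $Y_X\in\mathrm{Irr}_0$.*

The problem, from "The Königsberg Bridge Problem for Peano Continua", asks for the converse. The answer is yes.

**Theorem 2.1.** *Let $X$ be a locally connected continuum. If $Y_X\in\mathrm{Irr}$ then $X\in\mathrm{Irr}$; if $Y_X\in\mathrm{Irr}_0$ then $X\in\mathrm{Irr}_0$.*

With the quoted result: if $Y_X$ is nondegenerate, then $X\in\mathrm{Irr}\iff Y_X\in\mathrm{Irr}$ and $X\in\mathrm{Irr}_0\iff Y_X\in\mathrm{Irr}_0$.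

Section 1 shows that we should not try to lift maps. Instead we extract from a map onto $Y_X$ only a parity statement about $X$, and then build a new map onto $X$ from that parity statement alone.

## 3. Edges of a Peano continuum and the even-cut condition

Let $X$ be a nondegenerate Peano continuum that is not a simple closed curve.

**Definition.** The points of $X$ having an open neighborhood homeomorphic to $(0,1)$ form an open set. Its components are the *edges* of $X$. $E=E(X)$ is the set of edges, and $G=G(X)=X\setminus\bigcup E$.

Edges are open, since $X$ is locally connected, and there are countably many, since $X$ is separable. An edge is a connected $1$-manifold. If it were a circle it would be compact and open, hence equal to $X$. So each edge is homeomorphic to $(0,1)$. The set $G$ is closed, and $G\neq\emptyset$: otherwise $X$, being connected, would be a single edge, which is not compact.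

In the example of Section 1 the edges are the open semicircles and $G=K$: every neighborhood of a point of $K$ contains a simple closed curve $J\cup\sigma(J)$, so it is not homeomorphic to $(0,1)$.

**Lemma 3.1.** *(a) As one runs to either side of an edge $e$, one converges to a point of $G$, called an* end *of $e$. (b) For each $\varepsilon>0$ only finitely many edges have diameter $\ge\varepsilon$.*

*Proof.* (a) Identify $e$ with $(0,1)$, write $e((t,1))$ for the part with parameter in $(t,1)$, and let $K=\bigcap_{t<1}\mathrm{cl}\,e((t,1))$. This is a continuum. It misses $e$, since a point of $e$ has a neighborhood inside $e$ that misses $e((t,1))$ for $t$ near $1$. Suppose $x\ne y$ are in $K$. Take a connected open $U\ni x$ with $y\notin\mathrm{cl}\,U$. Then $e$, running toward $1$, visits both $U$ and points off $\mathrm{cl}\,U$ infinitely often. So some component $J$ of $U\cap e$ is an open interval of $e$ both of whose endpoints lie in $e\setminus U$. Then $J$ is open in $X$, and closed in $U$ because $\mathrm{cl}\,J$ consists of $J$ and two points outside $U$. Hence $U=J\subset e$, contradicting $x\notin e$. So $K=\{z\}$, and by compactness $e(t)\to z$ as $t\to1$. Finally $z$ is in no edge: it is not in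 $e$, and another edge containing $z$ would be a neighborhood of $z$ and meet $e$.

(b) Let $e$ have ends $a,b$ and $\operatorname{diam}e\ge\varepsilon$. We claim that some point of $e$ has distance $\ge\varepsilon/4$ from both ends. Otherwise the connected set $\mathrm{cl}\,e$ is covered by the open $\varepsilon/4$-balls about $a$ and $b$, so these meet in $\mathrm{cl}\,e$ (or $a=b$) and $d(a,b)<\varepsilon/2$. Then any two points of the compact set $\mathrm{cl}\,e$ have distance $<\varepsilon$, so $\operatorname{diam}e<\varepsilon$, a contradiction. If there were infinitely many such edges, we could choose such points $x_i\in e_i$ in different edges with $x_i\to x$. A connected open $U\ni x$ of diameter $<\varepsilon/4$ contains $x_i$ and $x_j$ for some $i\neq j$, and contains no end of $e_i$. Since $\mathrm{cl}\,e_i$ is $e_i$ with its ends, $U\cap e_i$ is open and closed in $U$, nonempty, and misses $x_j$. This contradicts connectedness of $U$. $\square$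

By (a), there is a continuous surjection $[0,1]\to\mathrm{cl}\,e$ mapping $(0,1)$ homeomorphically onto $e$, and $\mathrm{cl}\,e$ is $e$ with its one or two ends.

**Definition.** For a partition $G=A\sqcup B$ into nonempty disjoint closed sets, $E(A,B)$ is the set of edges with one end in $A$ and the other in $B$. It is finite by Lemma 3.1(b), because its members have diameter $\ge\operatorname{dist}(A,B)>0$. We say that $X$ satisfies **(EC)** if $|E(A,B)|$ is even for each such partition. A simple closed curve is also said to satisfy (EC).

*Finite graphs.* Let $X$ be a connected finite graph, not a simple closed curve, drawn without vertices of degree $2$. Then $G(X)$ is the set of vertices, and (EC) says that every cut has an even number of edges. This holds iff all degrees are even. With $A=\{v\}$ the cut consists of the non-loops at $v$, and loops count twice in the degree. Conversely, the degree sum over $A$ is $|E(A,B)|$ plus twice the number of edges inside $A$. (With a single vertex, all edges are loops and both conditions hold.)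

*Square, and Section 1.* Here $G$ is connected, there are no partitions, and (EC) holds vacuously.

**Theorem 3.2.** *A nondegenerate Peano continuum belongs to $\mathrm{Irr}_0$ if and only if it satisfies (EC).*

Section 5 proves "only if" and deduces Theorem 2.1. Sections 6–12 prove "if".

## 4. Crossing a free arc exactly once

The next lemma turns irreducibility into counting.

**Lemma 4.1.** *Let $h:T\to Z$ be irreducible, $T=S$ or $T=[0,1]$, and let $\beta\subset Z$ be open with a homeomorphism $\psi:\beta\to(0,1)$. If $T=[0,1]$ assume $h(0),h(1)\notin\beta$. Then $h^{-1}(\beta)$ is one open interval, mapped homeomorphically onto $\beta$.*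

*Proof.* **Behavior at the ends of a component.** We have $h^{-1}(\beta)\ne T$, since otherwise $\beta=Z$ would be compact. So the components of $h^{-1}(\beta)$ are open intervals $(p,q)$ with $h(p),h(q)\notin\beta$ (possibly $p=q$ if $T=S$). For $[a,b]\subset(0,1)$ the compact set $\psi^{-1}[a,b]$ misses $h(p)$, so for $t\in(p,q)$ near $p$ the value $\psi h(t)$ is outside $[a,b]$. By connectedness it stays below $a$ or stays above $b$. Hence $\psi h(t)$ tends to $0$ or to $1$ as $t\to p$. The same holds at $q$.

**The two limits differ.** Suppose that both limits are $0$; the case of $1$ is symmetric. Let $\psi h|_{(p,q)}$ attain its maximum at $t^*$. By the intermediate value theorem $\psi h((p,t^*])=\psi h((p,q))$. So $h(T\setminus(t^*,q))=Z$, contradicting irreducibility.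

**One component, and injectivity.** So each component $I$ satisfies $h(I)=\beta$. A second component could be deleted, so there is exactly one. If $t_1<t_2$ in $I=(p,q)$ have $h(t_1)=h(t_2)$, then $\psi h$ still takes all values in $(0,1)$ on $(p,t_1]\cup[t_2,q)$, so $h(T\setminus(t_1,t_2))=Z$, a contradiction. So $h|_I$ is a continuous bijection between intervals, hence a homeomorphism. $\square$

To count crossings of a cut, we mark one point on each edge of the cut.

**Lemma 4.2.** *Let $G=A\sqcup B$ be a partition into nonempty closed sets, $F=E(A,B)$, and $c_e\in e$ for $e\in F$. Then $X\setminus\{c_e:e\in F\}=U\sqcup V$ with $U\supset A$, $V\supset B$ open, and for $e\in F$ one component of $e\setminus\{c_e\}$ is in $U$, the other in $V$.*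

*Proof.* Let $U$ be the union of $A$, the edges with both ends in $A$, and the halves of the $e\in F$ adjacent to $A$. Define $V$ likewise with $B$. We show that $U\cup\{c_e:e\in F\}$ is closed. Let $x_n\in U$, $x_n\to x$. If infinitely many $x_n$ lie in $A$ or in one edge, then $x\in U\cup\{c_e\}$, because the limits of an edge or half-edge of $U$ are its own points, ends in $A$, and possibly $c_e$. Otherwise we may assume that the $x_n$ lie in distinct edges having an end in $A$. Their diameters tend to $0$ by Lemma 3.1(b), so $x\in A$. The same holds for $V$. Taking complements, $U$ and $V$ are open. $\square$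

## 5. From maps onto $Y_X$ to the parity of cuts of $X$

**Proposition 5.1.** *Let $X$ be a nondegenerate Peano continuum, not a simple closed curve, and $g:X\to Z$ a monotone surjection whose nondegenerate fibers lie in $G(X)$.*

*(a) If $Z\in\mathrm{Irr}_0$, then $X$ satisfies (EC).*

*(b) Let $h:[0,1]\to Z$ be irreducible, $y_i=h(i)$, $x_i\in g^{-1}(y_i)$ for $i=0,1$, and let $X^+=X\cup\alpha$, where $\alpha$ is an arc with $\alpha\cap X=\{x_0,x_1\}$ its endpoints (if $x_0=x_1$: a simple closed curve with $\alpha\cap X=\{x_0\}$). Then $X^+$ satisfies (EC).*

*Proof.* **Edges survive in $Z$.** Let $e$ be an edge of $X$, or an open arc inside one. Each point of $e$ is a fiber of $g$. So $e$ is saturated (a union of fibers) and $g(e)=Z\setminus g(X\setminus e)$ is open. As $g$ is a closed map, $g|_e$ is a homeomorphism onto $g(e)$.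

**(a): count the side changes of a closed route.** Let $h:S\to Z$ be irreducible, and let $A,B,F,c_e,U,V$ be as in Lemma 4.2. Each fiber of $g$ is connected, and is some $\{c_e\}$ or misses all $c_e$. In the second case it lies in $U$ or in $V$. So $U,V$ are saturated, and
$$Z\setminus\{g(c_e):e\in F\}=g(U)\sqcup g(V)$$
with both sets open. By Lemma 4.1 with $\beta=g(e)$, the set $h^{-1}(g(c_e))$ is one point $t_e$. Near $t_e$ the map $h$ is a homeomorphism onto a part of $g(e)$, so $h$ passes at $t_e$ from one of $g(U),g(V)$ to the other. Each component of $S\setminus\{t_e:e\in F\}$ maps into one of the two sets, and the sets alternate at each $t_e$. Around a circle, the number of alternations is even. So $|F|$ is even.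

**(b): set-up.** $X^+$ is a Peano continuum. We may assume that it is not a simple closed curve. Let $\alpha^\circ=\alpha\setminus\{x_0,x_1\}$. It is open in $X^+$ and lies in one edge of $X^+$. Let $G(X^+)=A\sqcup B$ be a partition into nonempty closed sets and $F=E(A,B)$, formed in $X^+$. If some $e\in F$ contains $\alpha^\circ$, choose $c_e\in\alpha^\circ$. Any other $e\in F$ misses $\alpha^\circ$, and then also misses $x_0,x_1$, because $e$ is open and each neighborhood of $x_i$ meets $\alpha^\circ$. So $e$ is an open subset of $X$ and lies in an edge of $X$. Since $g$ is injective there, we can choose $c_e\in e$ with $g(c_e)\notin\{y_0,y_1\}$. Let $X^+\setminus\{c_e\}=U\sqcup V$ as in Lemma 4.2, and let $F'$ be the set of $e\in F$ with $c_e\in X$.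

**(b): count the side changes of an open route.** As in (a), $U\cap X$ and $V\cap X$ are saturated and $Z\setminus\{g(c_e):e\in F'\}=g(U\cap X)\sqcup g(V\cap X)$ with both sets open. Apply Lemma 4.1 to the $g$-images of small open arcs around the $c_e$, $e\in F'$, chosen so that the images miss $y_0,y_1$. So $h$ takes each value $g(c_e)$ exactly once and changes sides there. Hence $|F'|$ is even iff $y_0,y_1$ are on the same side, that is, iff $x_0,x_1$ are on the same side of $U\sqcup V$.

**(b): add the return arc.** If the edge $e\supset\alpha^\circ$ is in $F$, then the two pieces into which $c_e$ cuts $\alpha$ contain no marked point, so each is on one side. They meet different components of $e\setminus\{c_e\}$, and contain $x_0$ and $x_1$ respectively. So $x_0,x_1$ are on different sides (in particular $x_0\ne x_1$), $|F'|$ is odd, and $|F|=|F'|+1$ is even. Otherwise $\alpha$ misses all $c_e$, so $x_0,x_1$ are on the same side, and $|F|=|F'|$ is even. $\square$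

**"Only if" in Theorem 3.2.** This is Proposition 5.1(a) with $g=\mathrm{id}$. It is trivial for a simple closed curve.

**Proof of Theorem 2.1 from Theorem 3.2.** A one-point space is in neither class, so $Y_X$, hence $X$, is nondegenerate. If $X$ is a simple closed curve, then $X\in\mathrm{Irr}_0\cap\mathrm{Irr}$. Otherwise, let $e$ be an edge. Every point of $e$ is a local separating point and $e$ is open, so $e\cap\mathrm{cl}(N(X))=\emptyset$. Hence the nondegenerate elements of $\mathcal G_X$ lie in $G(X)$, and Proposition 5.1 applies to $g=g_X$, $Z=Y_X$.

If $Y_X\in\mathrm{Irr}_0$, then $X$ satisfies (EC) by 5.1(a), so $X\in\mathrm{Irr}_0$ by Theorem 3.2.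

If $Y_X\in\mathrm{Irr}$, then $X^+$ of 5.1(b) is a Peano continuum with (EC). Let $f:S\to X^+$ be irreducible, by Theorem 3.2. By Lemma 4.1 with $\beta=\alpha^\circ$, $f^{-1}(\alpha^\circ)$ is one open arc. Let $L$ be its complement. Then $f(L)=X$, which is nondegenerate, so $L$ is a nondegenerate closed arc. If $F\subset L$ is closed and $f(F)=X$, then $f\big(F\cup\mathrm{cl}f^{-1}(\alpha^\circ)\big)=X^+$, so $F\cup\mathrm{cl}f^{-1}(\alpha^\circ)=S$. Hence $F$ contains $L$ without its endpoints, and $F=L$. So $f|_L$ is irreducible and $X\in\mathrm{Irr}$. $\square$

## 6. Euler circuits of finer and finer graphs, and what they lack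

A simple closed curve is in $\mathrm{Irr}_0$. **From now on $X$ is a nondegenerate Peano continuum with (EC), not a simple closed curve.** We must show $X\in\mathrm{Irr}_0$.

By the convexification theorem (R. H. Bing, *Partitioning a set*, Bull. AMS 55 (1949); E. E. Moise, *Grille decomposition and convexification theorems…*, Bull. AMS 55 (1949)), every Peano continuum has a compatible convex metric. So we fix a metric $d$ on $X$ in which any two points $x,y$ are joined by a *geodesic*, an isometric image of $[0,d(x,y)]$. $B(x,r)$ is the closed ball. It is connected: each of its points is joined to $x$ inside it by a geodesic. A set is *$\eta$-dense* in $Y$ if each point of $Y$ has distance $\le\eta$ from it.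

Graphs are finite, with loops and multiple edges allowed; a loop counts twice in the degree. A *trail* is a closed or open walk using no edge twice. A graph is *even* if all degrees are even. A connected even graph with at least one edge has an Euler circuit.

The sensible first attempt is to approximate $X$ by even connected graphs, using (EC) to make them even, to take their Euler circuits, and to pass to a limit by the Arzelà–Ascoli theorem. The approximation is possible (Section 7), but the limit need not exist. Take the unit square and the $(n+1)\times(n+1)$ grid with every edge doubled. Here is an Euler circuit: run along the top row to the right and back, making at each vertex except the left one an excursion down its column and back. Then go down the left column, and at each of the $n$ lower vertices run along the row to the right and back. Finally return up the left column. In any parametrization by time $1$, one of the $n$ trips from left to right in the lower rows takes time at most $1/n$ and covers distance $1$. So these circuits are not equicontinuous, however they are parametrized.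

What is needed is this: for each $\rho>0$ a bound, *independent of how fine the graph is*, on the number of consecutive subtrails of diameter $\le\rho$ into which the circuit splits. Sections 8–10 provide such circuits.

## 7. Fine graphs

**Definition.** Let $W$ be a connected graph with at least one edge and $\varphi:W\to X$ continuous; $\varphi(w)$ is the image of the closed edge $w$. $W$ is *$\tau$-fine* if

* (F1) $\operatorname{diam}\varphi(w)\le\tau$ for each edge $w$;
* (F2) each ball $B(y,\tau/2)$, $y\in X$, meets $\varphi(W)$;
* (F3) for each $x\in X$ there is a connected subgraph $W_x$ containing all edges $w$ with $\varphi(w)\cap B(x,\tau)\ne\emptyset$, with $\varphi(W_x)\subset B(x,4\tau)$.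

For example, a path subdividing $[0,1]$ into $k$ equal pieces is $\frac1k$-fine, with $\varphi$ the identity. The edges meeting an interval $B(x,\frac1k)$ are consecutive, so they form a connected $W_x$, which lies in $B(x,\frac2k)$. Condition (F3) forbids that two strands of $W$ pass close to each other in $X$ without a short connection in $W$.

Enumerate $E=\{e_1,e_2,\dots\}$ (possibly finite or empty) and let $E_m=\{e_i:i\le m\}$.

**Lemma 7.1.** *For each $m$ and $\tau>0$ there is an even $\tau$-fine graph $\Gamma$, $\varphi:\Gamma\to X$, such that for each $e\in E_m$, $\varphi^{-1}(e)$ is the interior of a path (or cycle) of $\Gamma$ whose inner vertices have degree $2$, mapped homeomorphically onto $e$.*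

*Proof.* Put $X_m=X\setminus\bigcup E_m\supset G$ and $\mu=\min\{\operatorname{diam}e:e\in E_m\}$ ($=\infty$ if $E_m=\emptyset$).

**Step 1: short geodesics avoid $E_m$.** *If a geodesic has both endpoints outside $e\in E_m$ and meets $e$, then it contains $e$; each component of the preimage of $e$ is mapped onto $e$.* On such a component the geodesic is an injective map into $e$ that leaves every compact subset of $e$ at both ends. So it is monotone in the parameter of $e$ and onto $e$. Consequently, if $u,v\in X_m$ and $d(u,v)<\mu$, any geodesic from $u$ to $v$ lies in $X_m$, since its diameter is less than that of any $e\in E_m$. So points of $X_m$ at distance $<\mu$ are in the same component of $X_m$. By compactness, $X_m$ has finitely many components, which are then closed and open in $X_m$.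

**Step 2: vertices and edges.** Fix $\eta>0$ with $10\eta\le\tau$, $4\eta<\mu$, $4\eta<\operatorname{diam}X$. Let $V\subset X_m$ be finite, $\eta$-dense in $X_m$, and contain all ends of edges in $E_m$. If $E_m=\emptyset$, let $V$ have at least two points. *Virtual edges:* for $u\neq v$ in $V$ with $d(u,v)\le4\eta$, take a geodesic from $u$ to $v$; it lies in $X_m$. *Real edges:* subdivide each $\mathrm{cl}\,e$, $e\in E_m$, into pieces of diameter $\le4\eta$.

For each component $K$ of $X_m$, the set $V\cap K$ is $\eta$-dense in $K$, since points at distance $\le\eta<\mu$ are in the same component. The virtual graph on $V\cap K$ is connected: join two points of $V\cap K$ by a chain in $K$ with steps $\le\eta$, and replace the points of the chain by points of $V$ at distance $\le\eta$. Consecutive ones have distance $\le3\eta$.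

**Step 3: repair the parity, using (EC).** Let $K$ be a component of $X_m$. An edge of $X$ not in $E_m$ has its closure, a connected set, in $X_m$, so both its ends are in the same component of $X_m$. In particular $G\cap K\ne\emptyset$: if $K$ contains a point of such an edge, it contains the ends of that edge. The sets $G\cap K$ and $G\setminus K$ are closed, and only edges in $E_m$ can join them. So the number of edges in $E_m$ with exactly one end in $K$ is $|E(G\cap K,G\setminus K)|$ (or $0$ if $G\setminus K=\emptyset$), which is even by (EC). Let $O_K$ be the set of vertices of $V\cap K$ having an odd number of incidences with edges in $E_m$, where an edge with both ends at $v$ counts twice. The sum of all incidences over $V\cap K$ is the number of edges in $E_m$ with exactly one end in $K$ plus twice the number with both ends in $K$, so it is even. Hence $|O_K|$ is even. Pair the elements of $O_K$, join each pair by a path in the virtual graph on $V\cap K$, and let $J_K$ be the mod $2$ sum of these paths. Then $J_K$ is a set of virtual edges in $K$ whose set of odd-degree vertices is $O_K$.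

Let $\Gamma$ consist of the real edges, two copies of every virtual edge, and a third copy of those in $\bigcup_KJ_K$.

**Step 4: the easy properties.** $\Gamma$ is even: at $v\in V\cap K$ the degree is, mod $2$, the number of real incidences plus $\deg_{J_K}(v)$, and subdivision vertices have degree $2$. It has an edge: a real one, or, if $E_m=\emptyset$, a virtual one, since $V$ has two points and the virtual graph is connected. It is connected: each $V\cap K$ is nonempty and lies in one component of $\Gamma$, and so does the path of each $e\in E_m$. If $\mathrm{cl}\,e$ meets $K$, it does so in ends of $e$, which are in $V\cap K$. So if $\Gamma$ were disconnected, sorting the finitely many sets $K$ and $\mathrm{cl}\,e$ by components of $\Gamma$ would partition $X$ into at least two nonempty closed sets. (F1) holds as $4\eta\le\tau$. (F2) holds since $V$ is $\eta$-dense in $X_m$ and $\varphi(\Gamma)\supset\bigcup E_m$. As virtual edges lie in $X_m$, $\varphi^{-1}(e)$ is the interior of the path (cycle, if $e$ has only one end) formed by the pieces of $\mathrm{cl}\,e$.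

**Step 5: (F3).** We join any two edges near $x$ by a walk near $x$. Let $w,w'$ be edges with points $p\in\varphi(w)$, $p'\in\varphi(w')$ in $B(x,\tau)$. Let $\pi$ be the concatenation of geodesics from $p$ to $x$ and from $x$ to $p'$; its image is in $B(x,\tau)$. On each of the two geodesics, a component of the preimage of $e\in E_m$ that contains no endpoint of the parameter interval is mapped onto $e$, as in Step 1. By injectivity there is at most one such component. So $\pi^{-1}(\bigcup E_m)$ has finitely many components, and so has its complement. Along $\pi$ we build a walk of $\Gamma$ from $w$ to $w'$.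

* On a (possibly degenerate) maximal closed interval $[c,d]$ mapped into $X_m$, take $c=t_0<\dots<t_l=d$ (just $t_0$ if $c=d$) with $d(\pi(t_j),\pi(t_{j+1}))\le\eta$, and $v_j\in V$ with $d(v_j,\pi(t_j))\le\eta$, choosing $v_j=\pi(t_j)$ if $\pi(t_j)\in V$. Consecutive $v_j$ have distance $\le3\eta$, so they are equal or joined by a virtual edge.
* On a component $(c,d)$ of $\pi^{-1}(e)$, $e\in E_m$, with $\pi(c),\pi(d)$ ends of $e$: these ends are in $V$, so they are the vertices chosen at $c$ and $d$. If they coincide, nothing is needed. If not, $\pi$ runs over all of $e$, so $e\subset B(x,\tau)$, and we use the path of $\Gamma$ representing $e$.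
* If $p\in e\in E_m$, then $w$ is a piece of $e$. If $\pi$ leaves $e$, first at an end $z\in V$, then $\pi$ runs before over a connected part of $e$ reaching from $p$ to $z$, and the consecutive pieces of $e$ met there join $w$ to $z$. If $\pi$ stays in $e$, then $w'$ is a piece of $e$ too, and the pieces met by $\pi$ join $w$ to $w'$.
* If $p\in X_m$ and $w$ is virtual, the nearer endpoint $u$ of $w$ has $d(u,p)\le2\eta$, so $d(u,v_0)\le3\eta$ for the first vertex $v_0$ of the walk, and $u,v_0$ are equal or adjacent by a virtual edge. If $p\in X_m$ and $w$ is real, then $p$ is an end of an edge in $E_m$, so $p\in V$ is an endpoint of $w$, and $v_0=p$.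
* The end at $p'$ is handled likewise.

The vertices $v_j$ are in $B(x,\tau+\eta)$, and all edges used have diameter $\le4\eta$ or lie in $B(x,\tau)$. So all edges used, and all edges meeting $B(x,\tau)$, have images in $B(x,\tau+5\eta)\subset B(x,4\tau)$. By (F2) some edge $w$ meets $B(x,\tau)$. The union of such walks for this fixed $w$ and all $w'$, together with all edges meeting $B(x,\tau)$, is the required $W_x$ for $W=\Gamma$. $\square$

## 8. Grouping pieces into boundedly many connected cells

We now want to cut a fine graph into connected cells of diameter $\le\rho$, in a number that depends only on $\rho$. We will need this both for edges and for trails as the things to be grouped, hence the following abstraction.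

**Definition.** A *system of pieces* is a finite graph $H$ whose vertices $h$ ("pieces") carry nonempty closed sets $\varphi(h)\subset X$. A set of pieces is *connected* if it induces a connected subgraph. $H$ is *$\tau$-good* if

* (H1) each ball $B(y,\tau/2)$ meets some $\varphi(h)$;
* (H2) for each $x\in X$ there is a connected set $H_x$ of pieces containing all $h$ with $\varphi(h)\cap B(x,\tau)\ne\emptyset$, with $\varphi(h)\subset B(x,4\tau)$ for $h\in H_x$.

Example: if $W$ is $\tau$-fine, the edges of $W$, adjacent when sharing a vertex, form a $\tau$-good system; $H_x$ is the set of edges of $W_x$.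

**(O)** *If $d(x,x')\le\tau$ then $H_x\cap H_{x'}\ne\emptyset$. Hence $\bigcup_{x\in C}H_x$ is connected for connected $C\subset X$.* Let $y$ be a midpoint of $x,x'$. By (H1) some piece meets $B(y,\tau/2)\subset B(x,\tau)\cap B(x',\tau)$, and it lies in both sets. Any two points of $C$ are joined by a chain in $C$ with steps $\le\tau$, which gives the second statement.

**Lemma 8.1.** *For each $\rho>0$ there are $M(\rho)\in\mathbb N$ and $\tau_0(\rho)\in(0,\rho]$ such that for each $\tau\le\tau_0(\rho)$, every $\tau$-good system $H$ can be partitioned into at most $M(\rho)$ nonempty connected groups $g$ with $\operatorname{diam}\bigcup_{h\in g}\varphi(h)\le\rho$.*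

*Proof.* **Step 1: disjoint cores.** We construct disjoint continua $C_1,\dots,C_M$ in $X$, of small diameter and with $\gamma$-dense union, where $\gamma$ is small compared with $\rho/M$. Let $r=\rho/12$ and let $\{y_1,\dots,y_{M_0}\}$ be $r$-dense in $X$. Choose successively $w_k\in[0,r]$ such that for $k<j$ the closed set $\{x:d(x,y_k)-d(x,y_j)=w_j-w_k\}$ has empty interior. This is possible: for each pair, level sets for different values are disjoint, so only countably many of them have interior. Let
$$V_k=\{x:d(x,y_k)+w_k<d(x,y_j)+w_j\ \text{ for all } j\ne k\}.$$
The $V_k$ are open and disjoint. A point in no $V_k$ lies in one of the finitely many closed sets above, so $\bigcup V_k$ is dense. If $x\in V_k$, choose $j$ with $d(x,y_j)\le r$; then $d(x,y_k)\le d(x,y_j)+w_j\le2r$. So $V_k\subset B(y_k,2r)$. If $x\in V_k$, each geodesic from $x$ to $y_k$ lies in $V_k$: for $z$ on it and $j\neq k$,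
$$d(z,y_k)+w_k=d(x,y_k)-d(x,z)+w_k<d(x,y_j)+w_j-d(x,z)\le d(z,y_j)+w_j .$$
Discard the empty $V_k$; $M=M(\rho)\ge1$ of them remain. Put $\gamma=\rho/(100M)$ and take a finite subset of $\bigcup V_k$ that is $\gamma$-dense in $X$. Let $C_k\subset V_k$ be $\{y_k\}$ together with geodesics in $V_k$ from $y_k$ to the chosen points of $V_k$. The $C_k$ are disjoint continua of diameter $\le4r=\rho/3$, with $\gamma$-dense union. Let $0<\tau_0\le\min(\gamma,\rho)$ with $8\tau_0<\operatorname{dist}(C_k,C_l)$ for $k\ne l$.

**Step 2: growth.** The groups start at the cores and grow in rounds. Let $\tau\le\tau_0$ and let $H$ be $\tau$-good. Put $G_k^0=\bigcup_{x\in C_k}H_x$. These sets are nonempty, connected by (O), and disjoint for different $k$: a common piece would give points of $C_k$ and $C_l$ at distance $\le8\tau$. In round $t=1,2,\dots$ process $k=1,\dots,M$ in order. Call a currently unassigned piece *eligible* for $k$ if it is in some $H_x$ with $H_x\cap G_k^{t-1}\ne\emptyset$. Let $G_k^t$ be the component containing $G_k^{t-1}$ of the subgraph induced on $G_k^{t-1}$ and the eligible pieces. The groups stay connected and disjoint.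

**Step 3: growth does not stall.** *Claim. If $H_x$ meets $\bigcup_kG_k^t$, then all pieces of $H_x$ are assigned after round $t+M$.* Let $g_s(x)=\{k:G_k^s\cap H_x\ne\emptyset\}$. Suppose that for some $s\ge t$ a piece $a\in H_x$ is unassigned after round $s+1$. Let $Y$ be the component of $a$ in the set of pieces of $H_x$ unassigned after round $s+1$. Since $H_x$ is connected and not contained in $Y$, some $a''\in H_x\setminus Y$ is adjacent to a piece of $Y$. It is assigned, as otherwise it would be in $Y$; say $a''\in G_j^{s+1}$. If $j\in g_s(x)$, then all of $Y$ was eligible for $j$ in round $s+1$. As $Y$ is connected and adjacent to $a''\in G_j^{s+1}$, we get $Y\subset G_j^{s+1}$, a contradiction. So $j\in g_{s+1}(x)\setminus g_s(x)$. Thus $|g_{s+1}(x)|>|g_s(x)|\ge1$ whenever $H_x$ is not completely assigned after round $s+1$. If this happened for $s=t,\dots,t+M-1$, we would get $|g_{t+M}(x)|\ge M+1$, which is impossible.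

**Step 4: few rounds suffice, so the groups stay small.** For $y\in X$ take a geodesic of length $\le\gamma$ from a point $x_0$ of some $C_k$ to $y$, and points $x_0,\dots,x_L=y$ on it with steps $\le\tau$ and $L\le\gamma/\tau+1$. $H_{x_0}$ is assigned at time $0$. By (O) and the Claim, $H_{x_i}$ is assigned after round $iM$. Every piece is in some $H_y$, so after $T\le(\gamma/\tau+1)M$ rounds everything is assigned. In each round, the points added to $\bigcup_{h\in G_k}\varphi(h)$ have distance $\le8\tau$ from this set, because a piece is added through an $H_x$ meeting the group and all pieces of $H_x$ lie in $B(x,4\tau)$. So finally this set lies in the $(4\tau+8\tau T)$-neighborhood of $C_k$, and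
$$4\tau+8\tau T\le4\tau+8M\gamma+8M\tau\le20M\gamma .$$
Its diameter is at most $\rho/3+40M\gamma<\rho$. $\square$

## 9. Moving the odd vertices

Lemma 8.1 cuts a fine even graph into boundedly many small connected subgraphs. But the number of trails needed to cover a cell is governed by its odd vertices, and these are not bounded. Let $W$ have vertices $a,b,v_1,\dots,v_{n}$ with $n$ even, $a$ and $b$ each joined to every $v_i$. $W$ is even. If the two stars are the cells, each has $n$ odd vertices, and needs at least $n/2$ trails, since an odd vertex must be an end of some trail. The remedy here is visible: the star of $a$ consists of paths $v_1av_2,\ v_3av_4,\dots$, and if we give all of these to the other cell, no odd vertices remain. In general we hand over paths from cell to cell in this way. A path handed over repeatedly grows, so the cells must be tiny from the start compared with the final size.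

For $\varepsilon>0$ fix nonempty closed sets $Q_1,\dots,Q_N$, $N=N(\varepsilon)$, of diameter $\le\varepsilon/4$ covering $X$. Let $\rho'=2^{-N-3}\varepsilon$ and $n(\varepsilon)=M(\rho')$.

**Lemma 9.1.** *Let $W$ be an even $\tau$-fine graph, $\tau\le\tau_0(\rho')$. Then $E(W)=P_1\sqcup\dots\sqcup P_N$ with $\operatorname{diam}\varphi(P_k)\le\varepsilon$ (if $P_k\ne\emptyset$), and the total number of odd-degree vertices of the graphs $P_1,\dots,P_N$ is at most $2n(\varepsilon)$.*

*Proof.* **Step 1: small cells with labels.** By Lemma 8.1 partition $E(W)$ into $n\le n(\varepsilon)$ connected subgraphs $D_1,\dots,D_n$ with $\operatorname{diam}\varphi(D_a)\le\rho'$. Give $D_a$ a label $k$ with $\varphi(D_a)\cap Q_k\ne\emptyset$. Let $T_k$ be the union of the $D_a$ with label $k$.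

**Step 2: a routing tool.** **(R)** *In a connected graph, any list of $2q$ vertices (repetitions allowed) can be paired up and the pairs joined by pairwise edge-disjoint (possibly trivial) paths.* Choose pairing and paths of minimal total length. Suppose two of the paths, from $a$ to $b$ and from $c$ to $d$, share an edge with endpoints $u,v$, met in the order $a,u,v,b$ and (after possibly exchanging $c,d$) $c,u,v,d$. Delete it from both, and join $a$ with $c$ via $u$ and $b$ with $d$ via $v$. The new walks contain paths of smaller total length, a contradiction.

**Step 3: links record the odd vertices.** A *link* is a (possibly trivial) trail of $W$ with two ends, each end *attached* to a label $i$ at a vertex of $T_i$. At each vertex $v$ the number of labels $i$ with $\deg_{T_i}(v)$ odd is even, as $W$ is even. Pair these labels arbitrarily, and for each pair $\{i,j\}$ create a trivial link at $v$ with one end attached to $i$, the other to $j$. Let $\mathcal L_N$ be the set of these links and $\Pi_N=\emptyset$.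

We process $k=N,N-1,\dots,1$ with these invariants. $\mathcal L_k$ is a set of pairwise edge-disjoint links with edges in $\bigcup_{j>k}T_j$, all ends attached to labels $\le k$. $\Pi_k$ is a set of *pendants*: trails, edge-disjoint from each other and from the links in $\mathcal L_k$, with edges in $\bigcup_{j>k}T_j$, each having a *home end*, attached to a *home* label at a vertex of the corresponding $T_i$, and a *free end*. All links in $\mathcal L_k$ and all pendants in $\Pi_k$ have images of diameter $\le(2^{N-k}-1)\rho'$. For $i\le k$ and all $v$, modulo $2$,
$$\deg_{T_i}(v)\equiv\#\{\text{ends of links in }\mathcal L_k\text{ attached to }i\text{ at }v\}+\#\{\text{home ends of pendants in }\Pi_k\text{ attached to }i\text{ at }v\}.\tag{1}$$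
For $k=N$ this holds by construction.

**Step 4: stage $k$ eliminates the label $k$.** Let $A_k$ be the set of links in $\mathcal L_k$ with both ends attached to $k$, and $O_k$ the set of those with exactly one end attached to $k$; the other end is attached to some $i<k$. Assign each $k$-attached end of an $O_k$-link to some $D_a$ of label $k$ containing its vertex. In each such $D_a$ leave out one end if their number is odd, and apply (R) in $D_a$ to the vertices of the others. Let $J_k\subset T_k$ be the set of all edges of the paths obtained. If a path $p$ joins the ends of $\lambda$ and $\lambda'$ (distinct links, since an $O_k$-link has only one $k$-end), form the new link $\lambda p\lambda'$. It is a trail, since $\lambda,\lambda'$ are edge-disjoint with edges in $\bigcup_{j>k}T_j$ and $p$ has its edges in $T_k$. Its ends are attached to labels $<k$. Each left-out $\lambda\in O_k$ becomes a pendant, with its $k$-end as free end and its other end as home end. Let $\mathcal L_{k-1}$ consist of the new links and the links of $\mathcal L_k$ with no end attached to $k$. Let $\Pi_{k-1}$ be $\Pi_k$ plus the new pendants.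

The invariants persist. For the diameters, $2(2^{N-k}-1)\rho'+\rho'=(2^{N-k+1}-1)\rho'$. For (1) with $i<k$, each $i$-attached end of an $O_k$-link is now an end of a new link or a home end of a new pendant, and $A_k$-links have no such ends. Put
$$P_k=(T_k\setminus J_k)\ \cup\ \text{edges of links in }A_k\ \cup\ \text{edges of pendants with home }k .$$
Pendants with home $k$ are all created before stage $k$, so they are in $\Pi_k$. The three sets are disjoint.

**Step 5: the $P_k$ partition $E(W)$.** In stage $1$ all links have both ends attached to $1$, so $J_1=\emptyset$ and $\mathcal L_0=\emptyset$. An edge of $T_k\setminus J_k$ is on no link or pendant ever, and lies only in $P_k$. An edge of $J_k$ lies on exactly one new link created at stage $k$. Each link is at some stage put into some $A_j$, made a pendant (which has one home), or made part of exactly one longer link. So the edge ends up in exactly one of the sets.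

**Step 6: parity.** At $v$, modulo $2$: by (1) with $i=k$, $\deg_{T_k}(v)$ is the number of $A_k$-ends plus the number of $k$-attached $O_k$-ends plus the number of home ends of home-$k$ pendants at $v$. $\deg_{J_k}(v)$ is the number of $k$-attached $O_k$-ends at $v$ that are not left out. The links in $A_k$ contribute the number of their ends at $v$. The home-$k$ pendants contribute the number of their home and free ends at $v$. Adding up,
$$\deg_{P_k}(v)\equiv\#\{\text{left-out }O_k\text{-ends at }v\}+\#\{\text{free ends of home-}k\text{ pendants at }v\}.$$
Summing over $k$ and $v$, the total number of odd vertices is at most twice the number of pendants. At most one pendant is created for each $D_a$, at the stage of its label. So the total is at most $2n\le2n(\varepsilon)$.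

**Step 7: size.** $\varphi(T_k)$ lies in the $\rho'$-neighborhood of $Q_k$. The added trails have an end at a vertex of $T_k$ and diameter $\le2^N\rho'$. So
$$\operatorname{diam}\varphi(P_k)\le\varepsilon/4+2(1+2^N)\rho'\le\varepsilon/4+4\cdot2^N\rho'=\tfrac34\varepsilon<\varepsilon.\qquad\square$$

## 10. Boundedly many trails, and coarsening

**(T)** *A connected graph with at least one edge and $2q$ odd vertices decomposes into one closed trail if $q=0$, and into $q$ open trails if $q>0$; so into at most $\max(1,q)$ trails.* Add $q$ edges forming a perfect matching of the odd vertices, take an Euler circuit, and remove the added edges. Each odd vertex has exactly one added incidence, so the remaining $q$ trails are nontrivial and have different ends.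

The graphs $P_k$ of Lemma 9.1 need not be connected, so (T) gives boundedly many open trails but perhaps many closed ones. The remedy is to group once more, now with the trails as pieces.

**Lemma 10.1.** *For each $\rho>0$ there are $\theta(\rho)>0$ and $b(\rho)\in\mathbb N$ such that for each even $\tau$-fine $W$ with $\tau\le\theta(\rho)$, $E(W)$ is the disjoint union of at most $b(\rho)$ (open or closed) trails whose images have diameter $\le\rho$.*

*Proof.* Let $\varepsilon'=\tau_0(\rho)$, $\rho'=2^{-N(\varepsilon')-3}\varepsilon'$, $\theta(\rho)=\min(\tau_0(\rho'),\varepsilon'/2)$, $b(\rho)=M(\rho)+n(\varepsilon')$.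

**Step 1: decompose into tiny trails.** Apply Lemma 9.1 with $\varepsilon'$ and decompose each component of each $P_k$ by (T). This decomposes $E(W)$ into *pieces* with images of diameter $\le\varepsilon'$: closed trails, and at most $n(\varepsilon')$ open trails. Call pieces adjacent when they share a vertex.

**Step 2: this system is $\varepsilon'$-good.** (H1) follows from (F2) and $\tau\le\varepsilon'$. For (H2), let $Z=\bigcup_{y\in B(x,\varepsilon')}W_y$. It is connected by (O), since $B(x,\varepsilon')$ is connected. It contains every edge meeting $B(x,\varepsilon')$, since an edge whose image contains $y$ is in $W_y$. And $\varphi(Z)\subset B(x,\varepsilon'+4\tau)$. Let $H_x$ be the set of pieces containing an edge of $Z$. It is connected, because edges of $Z$ sharing a vertex belong to equal or adjacent pieces. It contains all pieces meeting $B(x,\varepsilon')$, and its pieces lie in $B(x,2\varepsilon'+4\tau)\subset B(x,4\varepsilon')$.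

**Step 3: group and merge.** By Lemma 8.1 (with $\varepsilon'=\tau_0(\rho)$ in the role of $\tau$) the pieces are partitioned into at most $M(\rho)$ connected groups with images of diameter $\le\rho$. The union of a group is a connected graph. If the group contains $q$ open trails, this graph has at most $2q$ odd vertices, so it decomposes into at most $\max(1,q)\le1+q$ trails. In total there are at most $M(\rho)+n(\varepsilon')$ trails. $\square$

The next lemma regards such trails, suitably cut, as the edges of a coarser fine graph. This allows us to iterate over all scales.

**Lemma 10.2 (coarsening).** *Let $W$ be even and $\tau$-fine with $\tau\le\min(\theta(\rho),\rho/2)$. Then there is an even $\rho$-fine graph $W'$ with at most $b(\rho)^2$ edges, $V(W')\subset V(W)$, whose edges are trails of $W$ (joining the respective vertices, with $\varphi$ inherited) such that every edge of $W$ lies on exactly one edge of $W'$.*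

*Proof.* **Step 1: construction.** Take the at most $b=b(\rho)$ trails of Lemma 10.1. A *passage* of a trail is an occurrence of a vertex on it. Choose a base (a passage) on each closed trail. For each pair $I\neq J$ of trails sharing a vertex choose such a vertex $v_{IJ}$, one passage of $I$ and one passage of $J$ through it (possibly an end or the base). Cut all trails at the bases and chosen passages. Each trail is cut into at most $b$ segments, since at most $b-1$ passages are chosen on it besides a base. The segments are the edges of $W'$. The vertices of $W'$ are the vertices of $W$ at which there are ends, bases or cuts.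

**Step 2: even, connected, (F1), (F2).** At each vertex of $W$ the number of ends of open trails is even, since $W$ is even. Each base or cut adds $2$. So $W'$ is even. The segments of one trail are connected in $W'$, and trails sharing a vertex of $W$ share a vertex $v_{IJ}$ of $W'$. Since $W$ is connected, so is $W'$. (F1) for $\rho$ holds because each segment lies on a trail with image of diameter $\le\rho$. (F2) holds because $\varphi(W')=\varphi(W)$ and $\tau\le\rho$.

**Step 3: (F3).** For $x\in X$ let $Z=\bigcup_{y\in B(x,\rho)}W_y$. As before, $Z$ is connected, contains all edges of $W$ meeting $B(x,\rho)$, and $\varphi(Z)\subset B(x,\rho+4\tau)$. Let $W'_x$ be the union of all segments of all trails containing an edge of $Z$. It is connected in $W'$: neighboring edges of $Z$ lie on one trail or on two trails sharing a vertex of $W$, hence sharing a vertex of $W'$. It contains all edges of $W'$ meeting $B(x,\rho)$, and $\varphi(W'_x)\subset B(x,\rho+4\tau+\rho)\subset B(x,4\rho)$. $\square$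

## 11. A map that crosses every edge once and monotonically

An *open arc* of $S$ is a connected open set $\ne\emptyset,S$. We write it $(p,q)$, where $p=q$ is allowed and then means $S\setminus\{p\}$.

**Definition.** $\mathcal F$ is the set of continuous surjections $f:S\to X$ such that for each edge $e\cong(0,1)$ of $X$, $f^{-1}(e)$ is an open arc on which $f$ is (weakly) monotone onto $e\cong(0,1)$.

For example, the map $f$ onto the semicircle space in Section 1 is in $\mathcal F$.

**Lemma 11.1.** *Let $f_i\to f$ uniformly, $f:S\to X$ surjective, and let $e$ be an edge such that for all large $i$, $f_i^{-1}(e)$ is an open arc on which $f_i$ is monotone onto $e$. Then $f$ has this property for $e$. In particular $\mathcal F$ is closed in $C(S,X)$.*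

*Proof.* Let $\psi:e\to(0,1)$ be a homeomorphism and $f_i^{-1}(e)=(p_i,q_i)$.

**A limit arc exists.** The $f_i$ are equicontinuous and $\operatorname{diam}f_i((p_i,q_i))=\operatorname{diam}e>0$, so the lengths of these arcs are bounded below by some $\delta>0$. Pass to a subsequence such that $p_i\to p$, $q_i\to q$, the lengths converge to a number in $[\delta,1]$, and all $\psi f_i$ are, say, nondecreasing. Let $(p,q)$ be the limit arc. If the limit length is $1$, then $p=q$ and $(p,q)=S\setminus\{p\}$.

**$f^{-1}(e)\subset(p,q)$.** A point $t\notin(p,q)$ different from $p,q$ is outside $(p_i,q_i)$ for large $i$, so $f(t)=\lim f_i(t)$ is in the closed set $X\setminus e$. Also $f(p)=\lim f_i(p_i)$ and $f(q)=\lim f_i(q_i)$ are in $X\setminus e$.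

**Monotonicity.** Let $t<t'<t''$ in $(p,q)$ with $f(t),f(t'')\in e$. For large $i$ these points are in $(p_i,q_i)$ and $\psi f_i(t)\le\psi f_i(t')\le\psi f_i(t'')$, where the outer terms converge to $\psi f(t),\psi f(t'')\in(0,1)$. So the $f_i(t')$ stay in a compact subset of $e$, hence $f(t')\in e$ and $\psi f(t)\le\psi f(t')\le\psi f(t'')$. Thus the open set $f^{-1}(e)$ is an open arc on which $f$ is monotone, and it is onto $e$ because $f$ is surjective.

For the last statement, a uniform limit of surjections $S\to X$ has compact dense image, so it is surjective. $\square$

**Proposition 11.2.** $\mathcal F\neq\emptyset$.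

*Proof.* **Step 1: nested graphs.** Choose $\rho_1=\operatorname{diam}X$ and $0<\rho_{n+1}\le\min(\rho_n/2,\theta(\rho_n))$, and put $B_n=b(\rho_n)^2$. For each $m\ge1$ let $\Gamma_m$ be the graph of Lemma 7.1 for $m$ and $\tau=\rho_{m+1}$ (if $E$ is finite, $E_m=E$ for large $m$). Put $W^{(m+1)}=\Gamma_m$. Applying Lemma 10.2 successively with $\rho=\rho_m,\rho_{m-1},\dots,\rho_1$, obtain even connected graphs $W^{(m)},\dots,W^{(1)}$. For $n\le m$, $W^{(n)}$ is $\rho_n$-fine, has at most $B_n$ edges, and its edges are edge-disjoint trails of $W^{(n+1)}$ covering all edges of $W^{(n+1)}$. An Euler circuit of $W^{(1)}$ unfolds to an Euler circuit of $W^{(2)}$, and so on, up to an Euler circuit of $\Gamma_m$. For every $n\le m$ this is a cyclic concatenation of the at most $B_n$ edges of $W^{(n)}$, each with image of diameter $\le\rho_n$. The numbers $B_n$ do not depend on $m$.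

**Step 2: parametrize so that all scales get enough time.** Give an edge $w$ of $\Gamma_m$ the length
$$\sum_{n=1}^{m+1}\frac{2^{-n}}{B_n^*\,c_n(w)},$$
where $c_n(w)$ is the number of edges of $\Gamma_m$ on the edge of $W^{(n)}$ containing $w$, $B_n^*=B_n$ for $n\le m$, and $B_{m+1}^*=|E(\Gamma_m)|$. On each edge of $W^{(n)}$ the $n$-th terms sum to $2^{-n}/B_n^*$. Over all $w$ they sum to $2^{-n}|E(W^{(n)})|/B_n^*\le2^{-n}$. So the total length is $\le1$; rescale it to $1$. Then each edge of $W^{(n)}$, $n\le m$, has length $\ge2^{-n}/B_n$. Composing with $\varphi$ we get $f_m:S\to X$ with
$$|t-t'|<2^{-n}/B_n\ \Longrightarrow\ d(f_m(t),f_m(t'))\le2\rho_n\qquad(n\le m),\tag{2}$$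
because an arc of length $<2^{-n}/B_n$ is covered by two consecutive edges of $W^{(n)}$ (or by one).

**Step 3: pass to the limit.** As $\rho_n\to0$, (2) shows that $(f_m)$ is equicontinuous; for a given $n$, the finitely many $m<n$ do no harm. By (F2), $f_m(S)=\varphi(\Gamma_m)$ is $\rho_{m+1}$-dense in $X$. For $e\in E_m$, $f_m^{-1}(e)$ is an open arc mapped homeomorphically onto $e$: the inner vertices of the path representing $e$ have degree $2$, so the circuit traverses this path in one run. By Arzelà–Ascoli a subsequence converges uniformly to some $f$. Its image is compact and dense, so $f$ is surjective. Each edge is in $E_m$ for all large $m$, so by Lemma 11.1 $f\in\mathcal F$. $\square$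

## 12. Baire category and irreducibility

A map in $\mathcal F$ may still waste time, for instance by being constant on an arc. We now show that most maps in $\mathcal F$ do not. $\mathcal F$ is a nonempty closed subset of the complete metric space $C(S,X)$. For an open arc $J$ of $S$ let
$$\mathcal O_J=\{f\in\mathcal F:f(S\setminus J)\ne X\}.$$
It is open in $\mathcal F$: if $f(S\setminus J)$, a compact set, misses a point, then so does $f'(S\setminus J)$ for $f'$ near $f$.

**Proposition 12.1.** *Each $\mathcal O_J$ is dense in $\mathcal F$.*

*Proof.* Let $f\in\mathcal F$. We show that finitely many arbitrarily small perturbations inside $\mathcal F$ lead into $\mathcal O_J$. Let $O=X\setminus\mathrm{cl}(\bigcup E)$. Either $f(J)$ meets $\bigcup E$ (Case 1), or it meets $O$ (Case 2), or $f(J)\subset\mathrm{cl}(\bigcup E)\setminus\bigcup E$ and $f|_J$ is not constant (Case 3) or constant (Case 4).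

**Case 1: $f(t_*)\in e\in E$ for some $t_*\in J$. Make $f$ strictly monotone on $f^{-1}(e)$.** Let $f^{-1}(e)=(p,q)$, let $\psi:e\to(0,1)$ be a homeomorphism with, say, $\psi f$ nondecreasing, and let $\vartheta:(p,q)\to(0,1)$ be an increasing homeomorphism. Both $\psi f$ and $\vartheta$ tend to $0$ at $p$ and to $1$ at $q$. Replace $f$ on $(p,q)$ by $\psi^{-1}\big((1-\lambda)\psi f+\lambda\vartheta\big)$ with small $\lambda>0$. As $\psi^{-1}$ extends continuously to $[0,1]$ by Lemma 3.1(a), the result $f'$ is continuous and close to $f$. It is in $\mathcal F$, since nothing changed off $(p,q)$ and $(p,q)$ is still mapped monotonically onto $e$. It is strictly monotone on $(p,q)$, so $f'^{-1}(f'(t_*))=\{t_*\}$ and $f'\in\mathcal O_J$.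

**Case 2: $x=f(t_0)\in O$ for some $t_0\in J$. Let a short time near $t_0$ do all the work near $x$.** Let $V\subset O$ be a connected open neighborhood of $x$ of small diameter, $V\ne X$. As $X$ is a Peano continuum, $V$ is arcwise connected. Let $V''$ be an open ball about $x$ with $\mathrm{cl}V''\subset V$. Since $f$ is surjective, $f^{-1}(V)\ne S$, so its components are open arcs. The compact set $f^{-1}(\mathrm{cl}V'')$ is covered by finitely many of them, $L_0\ni t_0,L_1,\dots,L_r$. Choose $\eta>0$ with $[t_0-\eta,t_0+\eta]\subset J\cap L_0$, and closed arcs $[c_i,d_i]\subset L_i$ containing the compact sets $L_i\cap f^{-1}(\mathrm{cl}V'')$, with $[t_0-\eta,t_0+\eta]\subset(c_0,d_0)$. There is a Peano continuum $D\subset V$ containing $x$ and all $f([c_i,d_i])$: join these finitely many Peano continua by arcs in $V$. By the Hahn–Mazurkiewicz theorem $D$ is the image of a path, and prolonging it by arcs in $D$ we get a closed path at $x$ with image $D$.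

Define $f'=f$ off $\bigcup[c_i,d_i]$. For $i\ge1$ let $f'|_{[c_i,d_i]}$ run along an arc in $V$ (or be constant) from $f(c_i)$ to $f(d_i)$. On $[c_0,t_0-\eta]$ let $f'$ run along an arc in $V$ (or be constant) from $f(c_0)$ to $x$, on $[t_0-\eta,t_0+\eta]$ along the closed path at $x$ onto $D$, and on $[t_0+\eta,d_0]$ along an arc in $V$ (or be constant) from $x$ to $f(d_0)$. Then $f'$ is continuous. It is surjective, because $D$ contains all $f([c_i,d_i])$. On $\bigcup[c_i,d_i]$ both $f$ and $f'$ have values in $V\subset O$, so the preimages of edges are unchanged and $f'\in\mathcal F$. It is within $\operatorname{diam}V$ of $f$.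

Off $\bigcup[c_i,d_i]$ the values of $f'=f$ are outside $V''$. So $f'(S\setminus[t_0-\eta,t_0+\eta])\cap V''$ is contained in a union of finitely many arcs and points in $O$. An arc in $O$ has empty interior in $X$: otherwise it would contain an open subset of $X$ homeomorphic to $(0,1)$, that is, part of an edge. Points have empty interior too, since $X$ is connected and nondegenerate. A finite union of closed sets with empty interior has empty interior. So $V''\not\subset f'(S\setminus J)$, and $f'\in\mathcal O_J$.

**Case 3: $f(J)\subset\mathrm{cl}(\bigcup E)\setminus\bigcup E$ and $f|_J$ is not constant. Exchange a short piece of $J$ with a short arc that crosses an edge.** Let $C_0=\mathrm{cl}\,f^{-1}(\bigcup E)$. Then $f(C_0)=\mathrm{cl}(\bigcup E)$, and $C_0\cap J=\emptyset$ since $J$ is open and misses $f^{-1}(\bigcup E)$. Let $D_0$ be the countable set of endpoints of components of $S\setminus C_0$. As a nondegenerate connected set, $f(J)$ is uncountable. For each $x\in f(J)\setminus f(D_0)$ choose $t(x)\in J$ and $s(x)\in C_0$ with $f(t(x))=f(s(x))=x$. Then $s(x)\notin D_0$, so every one-sided neighborhood of $s(x)$ meets $C_0$ in its interior, hence meets $f^{-1}(\bigcup E)$.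

The product of $J$, with its metric as an interval, and $S$ is totally bounded. So for any $\eta\in(0,\min(|J|,\frac12))$ there are $x_1\ne x_2$ such that, with $t_i=t(x_i)$, $s_i=s(x_i)$, the closed arc $I\subset J$ between $t_1,t_2$ and the shorter closed arc $A$ between $s_1,s_2$ have length $<\eta$. As $s_1,s_2\notin J$, the arc $A$ either contains $J$ or misses $J$. As $|A|<|J|$, it misses $J$. Let $\kappa:I\to A$ be a homeomorphism with $\kappa(t_i)=s_i$. Let $f'$ agree with $f$ off $I\cup A$, and put $f'|_I=f|_A\circ\kappa$ and $f'|_A=f|_I\circ\kappa^{-1}$. Since $f(t_i)=f(s_i)=x_i$, $f'$ is continuous. It has the same image as $f$. As $f(I)$ and $f(A)$ both contain $x_1$ and have small diameter when $\eta$ is small, $f'$ is close to $f$.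

Since $f(s_i)\in G$, each arc $f^{-1}(e)$, $e\in E$, misses $s_1,s_2$, so it lies in $A$ or misses $A$. It also misses $J\supset I$. So $f'^{-1}(e)$ is $\kappa^{-1}(f^{-1}(e))$ or $f^{-1}(e)$, and $f'\in\mathcal F$. As $A$ contains a one-sided neighborhood of $s_1$, it meets $f^{-1}(\bigcup E)$. So $f'(J)\supset f'(I)=f(A)$ meets $\bigcup E$, and Case 1 applies to $f'$.

**Case 4: $f|_J$ is constant with value in $\mathrm{cl}(\bigcup E)\setminus\bigcup E$. Stretch $J$ over the whole interval of constancy and a little beyond.** Let $[\alpha,\beta]\supset J$ be the maximal closed arc on which $f$ is constant. It is a proper subarc of $S$, as $f$ is not constant. For small $\eta>0$ let $\chi$ be an orientation-preserving homeomorphism of $S$ that is the identity off $(\alpha-2\eta,\beta+2\eta)$ and maps $J$ onto $(\alpha-\eta,\beta+\eta)$. Then $f\circ\chi\in\mathcal F$. It is close to $f$, because $\chi$ maps $[\alpha-2\eta,\beta+2\eta]$ to itself and $f$ is nearly constant there. It is not constant on $J$, by maximality of $[\alpha,\beta]$. So one of Cases 1–3 applies to $f\circ\chi$. $\square$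

**End of the proof of Theorem 3.2.** By Baire's theorem there is $f\in\bigcap_J\mathcal O_J$, with $J$ running over a countable base of open arcs. If $F\subsetneq S$ is closed, then $F\subset S\setminus J$ for some such $J$, so $f(F)\subset f(S\setminus J)\ne X$. So $f$ is irreducible and $X\in\mathrm{Irr}_0$. With Section 5 this proves Theorem 2.1: for every locally connected continuum $X$, $Y_X\in\mathrm{Irr}$ implies $X\in\mathrm{Irr}$, and $Y_X\in\mathrm{Irr}_0$ implies $X\in\mathrm{Irr}_0$. $\blacksquare$
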